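\title{A generic pair in a Polish group yields ample generics}

\begin{abstract}
A tuple of elements of a Polish group is generic if its orbit under diagonal conjugation is comeager. We prove that if $(f,g)$ is a generic pair, then $(f,f^g,f^{g^2},\dots,f^{g^{n-1}})$ is a generic $n$-tuple for every $n$; the same holds with ``nonmeager'' in place of ``comeager''. Hence every Fra\"{\i}ss\'e limit with a generic pair of automorphisms has a generic triple of automorphisms and has ample generics. The proof applies the Kuratowski--Ulam theorem inside a decreasing chain of centralizers. It follows that the set of $n$ for which a Polish group has a generic $n$-tuple is $\emptyset$, $\{1\}$ or $\{1,2,3,\dots\}$. All three cases occur for automorphism groups of Fra\"{\i}ss\'e limits; for $\{1\}$ we build an example from an infinite two-generated torsion group.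
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a Polish group, that is, a topological group whose topology is separable and completely metrizable. We write $x^g=g^{-1}xg$, so that $(x^a)^b=x^{ab}$. The group $G$ acts on $G^n$ by diagonal conjugation, $(x_1,\dots,x_n)^g=(x_1^g,\dots,x_n^g)$, and \emph{orbit} in $G^n$ always means an orbit of this action. A tuple $\bar x\in G^n$ is \emph{generic} if its orbit is comeager in $G^n$, and $G$ has \emph{ample generics} if it has a generic $n$-tuple for every $n\ge1$.

Two comeager subsets of $G^n$ intersect, so there is at most one comeager orbit. If there is one, then every conjugation-invariant subset of $G^n$ either contains it or is disjoint from it, and so is comeager or meager: a single tuple decides every invariant property of ``almost all'' tuples. The case of most interest here is $G=\mathrm{Aut}(M)$ for a countable structure $M$, which is a Polish group in the topology of pointwise convergence. Two tuples $\bar f,\bar g\in\mathrm{Aut}(M)^n$ are in the same orbit exactly when the expansions $(M,\bar f)$ and $(M,\bar g)$ are isomorphic. A generic $n$-tuple is thus a way, unique up to isomorphism, in which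 $n$ typical automorphisms act on $M$. We say that $M$ has a generic $n$-tuple of automorphisms, or ample generics, if $\mathrm{Aut}(M)$ does.

We recall the structures for which the question was asked. A class $\mathcal C$ of finitely generated structures in a common language is a \emph{Fra\"{\i}ss\'e class} if it has countably many members up to isomorphism, is closed under isomorphism and under finitely generated substructures (HP), any two members embed in a third (JEP), and for all embeddings $i:A\to B$, $j:A\to C$ between members there are a member $D$ and embeddings $k:B\to D$, $l:C\to D$ with $ki=lj$ (AP). For such a class there is a unique countable structure $M$, the \emph{Fra\"{\i}ss\'e limit} of $\mathcal C$, such that every finitely generated substructure of $M$ is in $\mathcal C$, every member of $\mathcal C$ embeds in $M$, and the following \emph{extension property} holds: for all $A,B\in\mathcal C$ and embeddings $i_A:A\to M$, $i_{AB}:A\to B$ there is an embedding $i_B:B\to M$ with $i_A=i_Bi_{AB}$. The \emph{two-three question}, posed in \cite{GT}, is the following.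

\begin{quote}
Suppose that a Fra\"{\i}ss\'e limit $M$ has a generic pair of automorphisms. Must it have a generic triple of automorphisms? More generally, must it have ample generics?
\end{quote}

The simplest groups give only the extreme answers. In a discrete group the only comeager set is the whole group, and $\{1\}$ is a conjugacy class, so a nontrivial discrete group has no generic element. In an abelian group orbits are points, and a comeager point is both closed and dense, so a nontrivial abelian group has no generic element either. At the other end, the trivial group has ample generics, and so does the group of all permutations of a countably infinite set \cite{KR}.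

In between, there is a reason to expect a strict hierarchy. Write $C(\bar z)$ for the common centralizer in $G$ of the entries of a tuple $\bar z$. We shall see (Lemma~\ref{lem:sections}) that $(\bar z,x)$ is a generic $(n+1)$-tuple if and only if $\bar z$ is a generic $n$-tuple and the set $x^{C(\bar z)}=\{x^c:c\in C(\bar z)\}$ is comeager in $G$. Each step from $n$ to $n+1$ therefore asks a smaller subgroup to have a comeager orbit on $G$. The step from $1$ to $2$ can fail (Theorem~\ref{thm:tri}), and one might guess that the step from $2$ to $3$ can fail in the same way.

There is also a reason to expect that $2$ is special. An $n$-tuple in $G$ is the same as a homomorphism from the free group $F_n$ to $G$. In $F_2=\langle u,v\rangle$ the elements $u^{v^i}$, $i\in\mathbb Z$, freely generate a free subgroup, because a product $v^{-i_1}u^{e_1}v^{i_1-i_2}u^{e_2}\cdots u^{e_r}v^{i_r}$ with all $e_j\ne0$ and $i_j\neq i_{j+1}$ is nontrivial. Restricting homomorphisms $F_2\to G$ to the subgroup generated by the first $n$ of these elements gives the continuous map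
\[
\theta_n:G^2\to G^n,\qquad \theta_n(y,h)=(y,y^h,y^{h^2},\dots,y^{h^{n-1}}).
\]
It sends orbits to orbits. Continuity alone does not make it respect category: for abelian $G$ its image is the diagonal of $G^n$. Our main result is that it does send a comeager \emph{orbit} to a comeager orbit.

\begin{theorem}\label{thm:main}
Let $G$ be a Polish group.
\begin{enumerate}
\item If $O\subseteq G^2$ is a comeager orbit, then $\theta_n(O)$ is a comeager orbit in $G^n$ for every $n\ge1$.
\item If $O\subseteq G^2$ is a nonmeager orbit, then $\theta_n(O)$ is a nonmeager orbit in $G^n$ for every $n\ge1$.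
\end{enumerate}
\end{theorem}

Part (1), applied to $G=\mathrm{Aut}(M)$, answers both parts of the question.

\begin{corollary}\label{cor:answer}
If a Fra\"{\i}ss\'e limit $M$ (indeed, any countable structure) has a generic pair of automorphisms, then it has a generic triple of automorphisms and has ample generics.
\end{corollary}

The hypothesis cannot be weakened from a generic pair to a generic element.

\begin{theorem}\label{thm:tri}
For a Polish group $G$ the set $N(G)=\{n\ge1: G\text{ has a generic }n\text{-tuple}\}$ is $\emptyset$, $\{1\}$ or $\{1,2,3,\dots\}$. All three cases occur for automorphism groups of Fra\"{\i}ss\'e limits.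
\end{theorem}

Section~\ref{sec:category} recalls the Baire category facts that we use. Section~\ref{sec:triple} proves Theorem~\ref{thm:main} for $n\le3$, where the idea is already visible, and Section~\ref{sec:general} proves it in general. Section~\ref{sec:consequences} derives consequences, and Section~\ref{sec:example} constructs a Fra\"{\i}ss\'e limit with $N(\mathrm{Aut}(M))=\{1\}$.

\section{Large sets and sections of orbits}\label{sec:category}

Polish spaces are nonempty by convention. A closed subgroup of a Polish group is a Polish group; in particular so is every centralizer $C(\bar z)$. A subset of a Polish space $X$ is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. By the Baire category theorem, comeager sets are dense and $X$ is not meager in itself. A set has the \emph{Baire property} if it differs from an open set by a meager set.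

A subset of $X$ is \emph{analytic} if it is empty or a continuous image of a Polish space. Continuous images of analytic sets are analytic. So are preimages under continuous maps $u:Y\to X$ between Polish spaces: if $A=\varphi(Z)$ with $Z$ Polish and $\varphi$ continuous, then $u^{-1}(A)$ is the projection of the closed set $\{(y,z):u(y)=\varphi(z)\}$. Every orbit in $G^n$ is a continuous image of $G$, hence analytic. We use analytic sets for one purpose:

\medskip
\noindent\textbf{(A)} Analytic sets have the Baire property \cite[21.6]{Kechris}.
\medskip

The two parts of Theorem~\ref{thm:main} have the same proof. Throughout Sections~\ref{sec:category}--\ref{sec:general}, read \emph{large} as ``comeager'' everywhere (for part (1)) or as ``nonmeager'' everywhere (for part (2)). In both readings a Polish space is large in itself, large sets are nonempty, supersets of large sets are large, and homeomorphisms preserve largeness. The intersection of two nonmeager sets may be empty, and we shall never intersect two large sets.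

For $P\subseteq X\times Y$ and $x\in X$ let $P_x=\{y\in Y:(x,y)\in P\}$ be the \emph{section} of $P$ at $x$. The Kuratowski--Ulam theorem \cite[8.41]{Kechris} is the analog of Fubini's theorem for category. It says that if $X,Y$ are Polish and $P$ has the Baire property, then $P$ is comeager if and only if $\{x:P_x\text{ is comeager}\}$ is comeager, and $P$ is meager if and only if $\{x:P_x\text{ is meager}\}$ is comeager. Negating the second equivalence shows that $P$ is nonmeager if and only if $\{x:P_x\text{ is nonmeager}\}$ is nonmeager. Thus in both readings:

\medskip
\noindent\textbf{(KU)} If $X,Y$ are Polish and $P\subseteq X\times Y$ has the Baire property, then $P$ is large if and only if $\{x\in X:P_x\text{ is large in }Y\}$ is large in $X$; likewise with the coordinates exchanged.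
\medskip

For an orbit, all nonempty sections are conjugate to each other, so (KU) reduces to a statement about one section.

\begin{lemma}\label{lem:sections}
Let $G$ be a Polish group, $n\ge1$, let $Q\subseteq G^{n+1}=G^n\times G$ be an orbit, and let $Q^-\subseteq G^n$ be its projection to the first $n$ coordinates.
\begin{enumerate}
\item $Q^-$ is an orbit, and $Q_{\bar z}=x^{C(\bar z)}$ whenever $(\bar z,x)\in Q$.
\item If $Q$ is large, then $Q^-$ is large and $Q_{\bar z}$ is large in $G$ for every $\bar z\in Q^-$.
\item If $Q^-$ is large and $Q_{\bar z}$ is large in $G$ for some $\bar z$, then $Q$ is large.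
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $(\bar z,x)\in Q$. The elements of $Q$ are the tuples $(\bar z^g,x^g)$, so $Q^-$ is the orbit of $\bar z$, and $(\bar z,x')\in Q$ if and only if $x'=x^g$ for some $g$ with $\bar z^g=\bar z$, that is, with $g\in C(\bar z)$.

(2) and (3). Let $S=\{\bar w\in G^n:Q_{\bar w}\text{ is large}\}$. Large sets are nonempty, so $S\subseteq Q^-$. Since $Q_{\bar w^g}=(Q_{\bar w})^g$ and conjugation by $g$ is a homeomorphism of $G$, the set $S$ is invariant. As $Q^-$ is a single orbit, $S=\emptyset$ or $S=Q^-$. The orbit $Q$ is analytic, so by (A) and (KU) it is large if and only if $S$ is large, that is, if and only if $S=Q^-$ and $Q^-$ is large.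
\end{proof}

\section{From a pair to a triple}\label{sec:triple}

Fix a Polish group $G$ and a large orbit $O\subseteq G^2$, and put $Q_n=\theta_n(O)$. Since $(y^g)^{(h^g)^i}=y^{g\cdot g^{-1}h^ig}=(y^{h^i})^g$, we have
\begin{equation}\label{eq:equiv}
\theta_n(y^g,h^g)=\theta_n(y,h)^g .
\end{equation}
So each $Q_n$ is an orbit, and $Q_{n+1}^-=Q_n$. By Lemma~\ref{lem:sections}(3) it suffices to prove inductively that one section of $Q_{n+1}$ is large.

\subsection*{The case $n=1$} The set $Q_1$ is the first projection $O^-$ of $O$. By Lemma~\ref{lem:sections}(2), $Q_1$ is large, and for every $y\in Q_1$ the section $O_y=\{h:(y,h)\in O\}$ is large in $G$. It is analytic, being the preimage of $O$ under $h\mapsto(y,h)$. Fix $y\in Q_1$; then $Q_1=y^G$.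

\subsection*{The case $n=2$} The section $(Q_2)_y$ contains $\{y^h:h\in O_y\}$. We know that $y^G$ is large, but we may use only conjugators $h$ from the large set $O_y$. The first lemma says that this restriction costs nothing.

\begin{lemma}\label{lem:orbit}
Let a Polish group $H$ act continuously on the right on a Polish space $X$. Let $x\in X$ be such that $x\cdot H$ is large in $X$, and let $A\subseteq H$ be analytic and large in $H$. Then $x\cdot A$ is large in $X$.
\end{lemma}

\begin{proof}
Let $B=x\cdot A$ and $P=\{(z,c)\in X\times H:z\cdot c\in B\}$. The set $B$ is a continuous image of $A$ and $P$ is a continuous preimage of $B$, so both are analytic. If $z=x\cdot k$ with $k\in H$, then $P_z\supseteq\{c:kc\in A\}=k^{-1}A$, which is large in $H$. Hence $\{z:P_z\text{ is large}\}$ contains the large set $x\cdot H$, and $P$ is large by (KU). By (KU) with the coordinates exchanged, there is $c\in H$ such that $\{z:z\cdot c\in B\}=B\cdot c^{-1}$ is large in $X$. Translation by $c$ is a homeomorphism of $X$, so $B$ is large.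
\end{proof}

With $H=X=G$ acting by conjugation, $x=y$ and $A=O_y$, the lemma shows that $(Q_2)_y$ is large. So $Q_2$ is large.

\subsection*{The case $n=3$} We want many triples $\theta_3(y,h')$ with $(y,h')\in O$ whose first two entries are a fixed pair $(y,y^h)$. The equation $y^{h'}=y^h$ holds exactly when $h'=ch$ with $c\in C(y)$, and then
\[
\theta_3(y,ch)=\bigl(y,\ y^{h},\ y^{hch}\bigr)=\bigl(y,\ y^h,\ ((y^h)^c)^h\bigr).
\]
This formula contains the main idea. Up to the fixed conjugation by $h$, the third entry runs through the orbit of $y^h$ under $C(y)$. If $(y,h)\in O$, that orbit is the section $(Q_2)_y$, which we have just shown to be large. The new entry moves as freely as the previous one did.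

The difficulty is that only those $c\in C(y)$ with $ch\in O_y$ are allowed. To apply Lemma~\ref{lem:orbit} with $H=C(y)$ we need these $c$ to form a large subset of $C(y)$, whereas we know only that $O_y$ is large in $G$. A large subset of a group may miss a coset of a closed subgroup altogether: $\mathbb R^2\setminus(\mathbb R\times\{0\})$ is comeager in $\mathbb R^2$. It must, however, be large in \emph{some} coset, and we are free to choose $h$.

\begin{lemma}\label{lem:coset}
Let $H$ be a Polish group, $K\le H$ a closed subgroup, and let $A\subseteq H$ be analytic and large in $H$. Then there is $c\in A$ such that $\{e\in K:ec\in A\}$ is large in $K$.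
\end{lemma}

\begin{proof}
The set $P=\{(e,d)\in K\times H:ed\in A\}$ is analytic, and $P_e=e^{-1}A$ is large in $H$ for every $e\in K$. By (KU), $P$ is large in $K\times H$. By (KU) with the coordinates exchanged, there is $d\in H$ such that $L=\{e\in K:ed\in A\}$ is large in $K$. Pick $e_0\in L$ and put $c=e_0d\in A$. Then $\{e\in K:ec\in A\}=Le_0^{-1}$ is large in $K$.
\end{proof}

Apply this lemma with $H=G$, $K=C(y)$ and $A=O_y$. It gives $h\in O_y$ such that $A'=\{c\in C(y):ch\in O_y\}$ is large in $C(y)$, and $A'$ is analytic. Since $(y,y^h)\in Q_2$ and $Q_2$ is large, $(y^h)^{C(y)}=(Q_2)_y$ is large in $G$. By Lemma~\ref{lem:orbit} for $C(y)$ acting on $G$ by conjugation, $\{(y^h)^c:c\in A'\}$ is large, and so is its conjugate by $h$. This conjugate is contained in the section of $Q_3$ at $(y,y^h)$. Hence $Q_3$ is large, and a generic pair yields a generic triple.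

\section{Proof of Theorem~\ref{thm:main}}\label{sec:general}

Keep $G$, $O$ and $Q_n$ as in Section~\ref{sec:triple}. To pass from $n$ to $n+1$ we vary $h$ while keeping $\theta_n(y,h)$ fixed, so we first determine which changes of $h$ do this. For $(y,h)\in G^2$ put
\[
C_0(y,h)=G,\qquad C_k(y,h)=C\bigl(\theta_k(y,h)\bigr)=C(y,y^h,\dots,y^{h^{k-1}})\quad(k\ge1).
\]
These are closed subgroups of $G$, decreasing in $k$.

\begin{lemma}\label{lem:fibers}
Let $y,h,c\in G$ and $k\ge0$. Then $\theta_{k+1}(y,ch)=\theta_{k+1}(y,h)$ if and only if $c\in C_k(y,h)$. In this case $C_{k+1}(y,ch)=C_{k+1}(y,h)$.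
\end{lemma}

\begin{proof}
For $k=0$ both conditions always hold. Let $k\ge1$ and assume the equivalence for $k-1$. Each of the two conditions for $k$ implies the corresponding condition for $k-1$, so we may assume $\theta_k(y,ch)=\theta_k(y,h)$ and $c\in C_{k-1}(y,h)$. Put $z=y^{h^{k-1}}=y^{(ch)^{k-1}}$. Then $y^{(ch)^k}=(z^c)^h$ and $y^{h^k}=z^h$. These are equal if and only if $c$ commutes with $z$, that is, if and only if $c\in C_k(y,h)$. The last assertion holds because $C_{k+1}$ is the centralizer of $\theta_{k+1}$.
\end{proof}

So for fixed $y$ the level sets of $h\mapsto\theta_{k+1}(y,h)$ are the cosets $C_k(y,h)h$, and the allowed changes of $h$ form the set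
\[
A_k(y,h)=\{c\in C_k(y,h):(y,ch)\in O\},
\]
an analytic subset of $C_k(y,h)$. We need it to be large in $C_k(y,h)$. For $k=1$ this came from one application of Lemma~\ref{lem:coset}, because $C_1(y,h)=C(y)$ does not depend on $h$. For $k\ge2$ the subgroup depends on $h$: if we apply Lemma~\ref{lem:coset} in $G$ to $K=C_k(y,h)$, it returns a coset $Kh'$, and $C_k(y,h')$ need not be $K$. The last assertion of Lemma~\ref{lem:fibers} resolves this. On the coset $C_k(y,h)h$ the next subgroup $C_{k+1}$ is constant, so we can descend the chain one step at a time.

\begin{proposition}\label{prop:descent}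
For every $k\ge0$ and every $(y,h)\in O$ the set $A_k(y,h)$ is large in $C_k(y,h)$.
\end{proposition}

\begin{proof}
By \eqref{eq:equiv}, $C_k(y^g,h^g)=C_k(y,h)^g$. Since $(y,ch)^g=(y^g,c^gh^g)$ and $O$ is invariant, also $A_k(y^g,h^g)=A_k(y,h)^g$. Conjugation by $g$ is a homeomorphism from $C_k(y,h)$ onto $C_k(y,h)^g$, and $O$ is a single orbit. So for each $k$ it suffices to find one pair in $O$ with the required property.

We argue by induction on $k$. For $k=0$ we have $A_0(y,h)=O_yh^{-1}$, which is large in $G$ by Lemma~\ref{lem:sections}(2). Assume the statement for $k$ and take $(y,h)\in O$. Lemma~\ref{lem:coset} with $H=C_k(y,h)$, $K=C_{k+1}(y,h)$ and $A=A_k(y,h)$ gives $c\in A_k(y,h)$ such that $L=\{e\in K:ec\in A_k(y,h)\}$ is large in $K$. Then $(y,ch)\in O$, and $C_{k+1}(y,ch)=K$ by Lemma~\ref{lem:fibers}. For $e\in K$ the product $ec$ lies in $C_k(y,h)$, so $e\in L$ if and only if $(y,ech)\in O$. Thus $A_{k+1}(y,ch)=L$ is large in $C_{k+1}(y,ch)$.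
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Each $Q_n$ is an orbit by \eqref{eq:equiv}, and $Q_1=O^-$ is large by Lemma~\ref{lem:sections}(2). Let $n\ge1$ and assume that $Q_n$ is large. Fix $(y,h)\in O$, and put
\[
\bar z=(z_0,\dots,z_{n-1})=\theta_n(y,h)\in Q_n,\qquad C=C_{n-1}(y,h),\qquad A'=A_{n-1}(y,h).
\]

First, $z_{n-1}^{\,C}$ is large in $G$. If $n=1$, then $C=G$ and this set is $Q_1$. If $n\ge2$, then $C=C(z_0,\dots,z_{n-2})$, so by Lemma~\ref{lem:sections}(1) the set $z_{n-1}^{\,C}$ is the section of $Q_n$ at $(z_0,\dots,z_{n-2})$, and it is large by Lemma~\ref{lem:sections}(2).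

Next, $A'$ is analytic and, by Proposition~\ref{prop:descent}, large in $C$. Lemma~\ref{lem:orbit} for $C$ acting on $G$ by conjugation shows that $B=\{z_{n-1}^{\,c}:c\in A'\}$ is large in $G$. Hence so is $B^h$.

Finally, let $c\in A'$. Then $(y,ch)\in O$, so $\theta_{n+1}(y,ch)\in Q_{n+1}$. By Lemma~\ref{lem:fibers} with $k=n-1$ we have $\theta_n(y,ch)=\bar z$, and the last entry of $\theta_{n+1}(y,ch)$ is $y^{(ch)^n}=z_{n-1}^{\,ch}=(z_{n-1}^{\,c})^h$. Therefore $(Q_{n+1})_{\bar z}\supseteq B^h$ is large. Since $Q_{n+1}^-=Q_n$ is large, Lemma~\ref{lem:sections}(3) shows that $Q_{n+1}$ is large.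
\end{proof}

\begin{remark}
The largeness of $O$ enters only through the largeness of $Q_1$ and of the sections $O_y$. That $O$ is a single orbit is what turns ``for a large set of points'' into ``for every point'' in Lemma~\ref{lem:sections} and ``for one pair'' into ``for every pair'' in Proposition~\ref{prop:descent}. That $G$ is Polish is used to apply (A) and (KU), both to $G$ and to its centralizers.
\end{remark}

\section{Consequences}\label{sec:consequences}

From now on we work with comeager sets only.

\begin{corollary}\label{cor:explicit}
If $(f,g)$ is a generic pair in a Polish group $G$, then for any distinct $i_1,\dots,i_n\in\mathbb Z$ the tuple $(f^{g^{i_1}},\dots,f^{g^{i_n}})$ is a generic $n$-tuple.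
\end{corollary}

\begin{proof}
Conjugating the tuple by $g^r$ adds $r$ to every exponent $i_j$ and does not change the orbit, so we may assume that all $i_j\ge0$. Take $m>\max_j i_j$. The tuple is obtained from $\theta_m(f,g)$, which is generic by Theorem~\ref{thm:main}(1), by permuting coordinates and deleting the last $m-n$ of them. A permutation of coordinates is a homeomorphism of $G^m$ that commutes with the action, so it preserves genericity. Deleting the last coordinate preserves genericity by Lemma~\ref{lem:sections}(2).
\end{proof}

Ample generics, a condition on all powers $G^n$, reduces to a condition on a single element and its centralizer.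

\begin{corollary}\label{cor:criterion}
A Polish group $G$ has ample generics if and only if there is $y\in G$ with comeager conjugacy class such that $C(y)$, acting by conjugation, has a comeager orbit on $G$.
\end{corollary}

\begin{proof}
Let $(y,x)\in G^2$ and let $O$ be its orbit. Then $O^-=y^G$ and $O_y=x^{C(y)}$ by Lemma~\ref{lem:sections}(1), so by parts (2) and (3) of that lemma $(y,x)$ is generic if and only if $y^G$ and $x^{C(y)}$ are comeager. The stated condition is therefore equivalent to the existence of a generic pair, which by Theorem~\ref{thm:main}(1) is equivalent to ample generics.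
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tri}]
By Lemma~\ref{lem:sections}(2), if $n+1\in N(G)$ and $n\ge1$, then $n\in N(G)$. So if $2\notin N(G)$, then $N(G)$ is $\emptyset$ or $\{1\}$. If $2\in N(G)$, then $N(G)=\{1,2,3,\dots\}$ by Theorem~\ref{thm:main}(1).

For $\emptyset$, take the class of sets with at most two elements, in the empty language. Every injection between subsets of a two-element set $M$ extends to a permutation of $M$; this gives AP and the extension property, so the class is a Fra\"{\i}ss\'e class with limit $M$. Its automorphism group is the discrete group $\mathbb Z/2$, which has no generic element (Section~\ref{sec:intro}). For $\{1,2,3,\dots\}$, take the one-point set, whose automorphism group is trivial; a nontrivial example is the countably infinite set with no structure \cite{KR}. The case $\{1\}$ is Theorem~\ref{thm:example} below.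
\end{proof}

\section{A generic automorphism without a generic pair}\label{sec:example}

We need an obstruction that two automorphisms can see and one cannot. Let $\Gamma$ be an infinite group generated by two elements $a,b$ in which every element has finite order; such groups exist \cite{Golod,Grigorchuk}. In $\Gamma$ every cyclic subgroup is finite while a two-generated subgroup is infinite. To transfer this to an automorphism group, we build a structure out of copies of $\Gamma$, on each of which the stabilizer acts by multiplication by elements of $\Gamma$, and we let each copy mark a finite nonempty subset of every other copy. Automorphisms that preserve two copies must preserve the marked finite sets. One automorphism can always do so, since its orbits on a copy that it preserves are finite; a pair acting as $a$ and $b$ cannot.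

\subsection*{The class $\mathcal C$ and its limit}
The language has a unary function symbol $r_\gamma$ for each $\gamma\in\Gamma$ and a binary relation symbol $R$. Let $\mathcal C$ be the class of finitely generated, possibly empty, structures $T$ such that:
\begin{enumerate}
\item $t\gamma:=r_\gamma(t)$ is a free right action of $\Gamma$ on $T$; its orbits are called \emph{fibers};
\item $R(t,s)$ implies that $t$ and $s$ lie in different fibers, and $R(t,s)\Leftrightarrow R(t,s\gamma)$ for all $\gamma\in\Gamma$; so for fibers $v\ne w$ the set $c(v,w)=\{t\in v:R(t,s)\}$ does not depend on the choice of $s\in w$;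
\item $c(v,w)$ is finite and nonempty for all fibers $v\ne w$.
\end{enumerate}
Substructures are the unions of fibers, and finitely generated means having finitely many fibers. A member of $\mathcal C$ is thus a free right $\Gamma$-set with finitely many fibers, together with an arbitrary finite nonempty set $c(v,w)\subseteq v$ for each ordered pair of distinct fibers; $R(t,s)$ holds if and only if $t\Gamma\neq s\Gamma$ and $t\in c(t\Gamma,s\Gamma)$. An injective $\Gamma$-equivariant map $\alpha$ sends each fiber $t\Gamma$ bijectively onto the fiber $\alpha(t)\Gamma$, and it is an embedding if and only if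
\begin{equation}\label{eq:emb}
\alpha\,c(v,w)=c(\alpha v,\alpha w)\quad\text{for all fibers }v\ne w .
\end{equation}

The class $\mathcal C$ is a Fra\"{\i}ss\'e class. A member with $k$ fibers is isomorphic to one with underlying $\Gamma$-set $\{1,\dots,k\}\times\Gamma$, which is determined by $k(k-1)$ finite subsets of the countable group $\Gamma$; so there are countably many isomorphism types. HP holds because (1)--(3) pass to unions of fibers. For AP we may assume that $A\subseteq B$, $A\subseteq C$ and $B\cap C=A$; let $\Gamma$ act on $B\cup C$, keep $c$ on pairs in $B$ and on pairs in $C$, and let $c(v,w)$ and $c(w,v)$ be arbitrary singletons for fibers $v\subseteq B\setminus A$, $w\subseteq C\setminus A$. JEP is AP over $\emptyset$.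

Let $M$ be the limit of $\mathcal C$ and $G=\mathrm{Aut}(M)$, with composition of maps as the product. Conditions (1)--(3) concern at most two fibers at a time, so they hold in $M$. We use two general facts.

\emph{Homogeneity.} Every isomorphism $p:B\to B'$ between finitely generated substructures of $M$ extends to an element of $G$. Indeed, given $m\in M$, the extension property applied to $p:B\to M$ and the inclusion $B\subseteq B\cup m\Gamma$ extends $p$ to an embedding defined at $m$; doing this alternately for $p$ and $p^{-1}$ along an enumeration of $M$ produces an automorphism.

\emph{A basis of clopen sets.} For $p:B\to B'$ as above let $[p]=\{f\in G:f|_B=p\}$. This set is nonempty by homogeneity. It is clopen, because an equivariant map on $B$ is determined by its values at one point of each of the finitely many fibers. The sets $[p]$ form a basis, since for $f_0\in G$ and finite $F\subseteq M$ the set $[f_0|_{F\Gamma}]$ contains $f_0$ and is contained in $\{f:f|_F=f_0|_F\}$.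

\begin{theorem}\label{thm:example}
The group $G=\mathrm{Aut}(M)$ has a comeager conjugacy class, and $G^2$ has no dense orbit. In particular $N(G)=\{1\}$.
\end{theorem}

The last sentence follows from the first because comeager sets are dense and $N(G)$ is closed downwards. The two assertions are Propositions~\ref{prop:generic} and~\ref{prop:nodense}.

\subsection*{No dense orbit of pairs}

\begin{proposition}\label{prop:nodense}
No orbit in $G^2$ is dense.
\end{proposition}

\begin{proof}
Fix $t\in M$, let $v=t\Gamma$, and put
\[
U=\{(f,g):f(t)=ta,\ g(t)=tb\},\qquad U'=\{(f,g):f(t)=t=g(t)\}.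
\]
Both sets are open, and $(1,1)\in U'$. The maps $t\gamma\mapsto ta\gamma$ and $t\gamma\mapsto tb\gamma$ are equivariant bijections of $v$, hence automorphisms of the substructure $v$, where \eqref{eq:emb} is vacuous. They extend to $M$, so $U\ne\emptyset$.

Suppose that an orbit meets both sets: $(f,g)\in U$ and $(f^k,g^k)\in U'$ for some $k\in G$. Then $s=k(t)$ satisfies $f(s)=s=g(s)$. If $s=t\gamma\in v$, then $t\gamma=f(t\gamma)=ta\gamma$ and $t\gamma=g(t\gamma)=tb\gamma$, so $a=b=1$ by freeness, which is impossible as $\Gamma$ is infinite. So $w=s\Gamma\ne v$. Both $f$ and $g$ map $v$ to $v$ and $w$ to $w$, hence preserve the finite nonempty set $c(v,w)$. Pick $t\gamma\in c(v,w)$. From $f^{\pm1}(t\delta)=ta^{\pm1}\delta$ and $g^{\pm1}(t\delta)=tb^{\pm1}\delta$ for $\delta\in\Gamma$ we get $u(f,g)(t\gamma)=t\,u(a,b)\gamma$ for every group word $u$ in two letters. Since $a,b$ generate $\Gamma$, the $\langle f,g\rangle$-orbit of $t\gamma$ is the infinite set $v$, and it cannot be contained in $c(v,w)$.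
\end{proof}

\begin{remark}
If the same class is formed from a countable group with an element $a$ of infinite order, this argument applied to $\{f:f(t)=ta\}$ and $\{f:f(t)=t\}$ shows that no conjugacy class is dense: the $f$-orbit $\{ta^i\gamma:i\in\mathbb Z\}$ is already infinite. So the torsion hypothesis is needed for what follows.
\end{remark}

\subsection*{Finitely generated structures with an automorphism}
A generic automorphism $f$ will be characterized by the property that $(M,f)$ is a union of finitely generated invariant pieces and has an extension property for them. So let $\mathcal D$ be the class of pairs $(A,\alpha)$ with $A\in\mathcal C$ and $\alpha\in\mathrm{Aut}(A)$, and write $(A,\alpha)\subseteq(B,\beta)$ if $A$ is a substructure of $B$ and $\alpha=\beta|_A$. We need two properties: $\mathcal D$ has amalgamation, and every partial isomorphism extends to a member of $\mathcal D$. Both rest on the following use of torsion.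

\begin{lemma}\label{lem:order}
Let $A$ be a free right $\Gamma$-set with finitely many fibers and $\alpha$ an equivariant bijection of $A$. Then $\alpha$ has finite order.
\end{lemma}

\begin{proof}
Since $\alpha$ permutes the finitely many fibers, some $\alpha^m$ with $m\ge1$ maps every fiber to itself. Let $t\in A$, $\alpha^m(t)=t\gamma$ and $\gamma^q=1$ with $q\ge1$. By equivariance $\alpha^{mi}(t)=t\gamma^i$ for all $i\ge0$, so $\alpha^{mq}$ fixes $t$ and hence every point of $t\Gamma$. A common multiple of these exponents over all fibers gives a power of $\alpha$ equal to the identity.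
\end{proof}

In the amalgam for $\mathcal C$ the new sets $c(v,w)$ were arbitrary. Now they must be permuted by the automorphism, and finite orbits of points supply such sets.

\begin{lemma}\label{lem:amalg}
Let $(A,\alpha)\subseteq(B,\beta)$ and $(A,\alpha)\subseteq(C,\eta)$ be members of $\mathcal D$ with $B\cap C=A$. Then there is $(F,\varphi)\in\mathcal D$ with $F=B\cup C$ as a set, $(B,\beta)\subseteq(F,\varphi)$ and $(C,\eta)\subseteq(F,\varphi)$.
\end{lemma}

\begin{proof}
The map $\varphi=\beta\cup\eta$ is an equivariant bijection of the free $\Gamma$-set $F=B\cup C$, of finite order by Lemma~\ref{lem:order}. For each $\varphi$-orbit of fibers choose a point $t$ in one of its fibers, let $Z=\{\varphi^i(t):i\in\mathbb Z\}$, a finite set, and put $d(v)=Z\cap v$ for each fiber $v$ in this orbit. Then $d(v)$ is finite; it is nonempty because $v=\varphi^i(t\Gamma)$ contains $\varphi^i(t)$ for some $i$; and $\varphi\,d(v)=\varphi Z\cap\varphi v=d(\varphi v)$. Keep $c$ on pairs in $B$ and on pairs in $C$, and for fibers $v\subseteq B\setminus A$, $w\subseteq C\setminus A$ put $c(v,w)=d(v)$ and $c(w,v)=d(w)$. Then $F\in\mathcal C$. As $\varphi$ preserves $B\setminus A$ and $C\setminus A$,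 condition \eqref{eq:emb} holds on the new pairs, so $\varphi\in\mathrm{Aut}(F)$.
\end{proof}

A partial isomorphism moves fibers along cycles and along paths, and to extend it we close each path into a cycle by adding fibers. The cycles must be long. If $p$ maps a fiber $v_0$ to a fiber $v_1$ and we close this path into a cycle of length $2$, the automorphism exchanges $v_0$ and $v_1$ and forces $|c(v_0,v_1)|=|c(v_1,v_0)|$, which may be false. A cycle more than twice as long as every path creates no such coincidence.

\begin{lemma}\label{lem:extend}
Let $D\in\mathcal C$ and let $p:B\to B'$ be an isomorphism between substructures of $D$. Then there are $D'\in\mathcal C$ containing $D$ as a substructure and $\alpha\in\mathrm{Aut}(D')$ extending $p$.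
\end{lemma}

\begin{proof}
Consider the directed graph on the finite set of fibers of $D$ with an edge $v\to p(v)$ for each fiber $v\subseteq B$. Every vertex has at most one incoming and at most one outgoing edge, so each component is a cycle (possibly a loop) or a path
\[
y_\pi\to p(y_\pi)\to\dots\to p^{k_\pi}(y_\pi),\qquad k_\pi\ge0,
\]
in which the fibers $p^s(y_\pi)$ with $s<k_\pi$ lie in $B$ and the last one does not. We call $s$ the \emph{position} of $p^s(y_\pi)$ on the path $\pi$. Let $X$ be the union of the fibers on cycles. Then $X\subseteq B$ and $p|_X\in\mathrm{Aut}(X)$. If there are no paths, take $D'=D=X$ and $\alpha=p$. Otherwise let $K=\max_\pi k_\pi$, and use Lemma~\ref{lem:order} to choose $N>2K$ with $(p|_X)^N=\mathrm{id}$.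

\emph{The $\Gamma$-set and the map.} Let
\[
D'=X\sqcup\bigsqcup_\pi\,\bigl(y_\pi\times\mathbb Z/N\bigr),\qquad (t,s)\gamma=(t\gamma,s),
\]
and let $\alpha=p$ on $X$ and $\alpha(t,s)=(t,s+1)$. Then $\alpha$ is an equivariant bijection with $\alpha^N=\mathrm{id}$. Every point of $D\setminus X$ is $p^s(t)$ for a unique path $\pi$, position $0\le s\le k_\pi$ and $t\in y_\pi$; identify it with $(t,s\bmod N)$. This identification is equivariant, and it is injective because $k_\pi<N$. So $D\subseteq D'$ as $\Gamma$-sets. The map $\alpha$ extends $p$: on $X$ by definition, and if $p^s(t)\in B$, then $s<k_\pi$ and $p(p^s(t))=p^{s+1}(t)$ is identified with $(t,s+1)$.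

\emph{The finite sets.} On pairs of fibers in $X$ put $c'=c$; here \eqref{eq:emb} holds for $\alpha$ because $p|_X\in\mathrm{Aut}(X)$. Let $\Omega$ be the set of ordered pairs of distinct fibers of $D'$ that are not both in $X$. The group $\mathbb Z/N$ acts through $\alpha$ freely on the fibers outside $X$, hence freely on $\Omega$. In each orbit on $\Omega$ choose a representative $(v,w)$, with $v,w\subseteq D$ if the orbit contains such a pair. Put $c'(v,w)=c(v,w)$ in that case, let $c'(v,w)$ be any singleton in $v$ otherwise, and define $c'(\alpha^kv,\alpha^kw)=\alpha^kc'(v,w)$. This is well defined by freeness. It makes $D'$ a member of $\mathcal C$ and $\alpha$ an automorphism of $D'$.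

\emph{$D$ is a substructure.} We must show that $c'=c$ on pairs in $D$. It suffices to prove: if $(v_1,w_1)\in\Omega$ and $(v_2,w_2)=\alpha^k(v_1,w_1)$ both consist of fibers of $D$, then $c(v_2,w_2)=\alpha^kc(v_1,w_1)$. One member $u_1$ of the pair $(v_1,w_1)$ lies on a path $\pi$, at position $s$ say, and $\alpha^ku_1$ lies on $\pi$ at a position $s'\equiv s+k\pmod N$. The claim is symmetric in the two pairs (replace $k$ by $-k$), so we may assume $m:=s'-s\ge0$. Then $0\le m\le K$ and $\alpha^k=\alpha^m$. For $0\le i<m$ the fiber $\alpha^iu_1$ has position $s+i<s'\le k_\pi$, so it lies in $B$. The same holds for the other member $u_1'$ of the pair. If $u_1'\subseteq X$, then $\alpha^iu_1'\subseteq X\subseteq B$ for all $i$. If $u_1'$ lies on a path $\rho$ at position $r$, then $\alpha^ku_1'$ lies on $\rho$ at a position $r'$ with $r'-r\equiv m\pmod N$; since $|r'-r-m|\le2K<N$, we get $r'=r+m$, and $\alpha^iu_1'$ has position $r+i<r'\le k_\rho$ for $0\le i<m$. Thus for $0\le i<m$ both $\alpha^iv_1$ and $\alpha^iw_1$ are fibers of $B$, on which $\alpha$ agrees with the isomorphism $p$. By \eqref{eq:emb} for $p$,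
\[
\alpha\,c(\alpha^iv_1,\alpha^iw_1)=c(\alpha^{i+1}v_1,\alpha^{i+1}w_1)\qquad(0\le i<m),
\]
and composing these $m$ equalities gives $c(v_2,w_2)=\alpha^mc(v_1,w_1)=\alpha^kc(v_1,w_1)$.
\end{proof}

\subsection*{The comeager conjugacy class}

\begin{proposition}\label{prop:generic}
The group $G$ has a comeager conjugacy class.
\end{proposition}

\begin{proof}
Let $E$ be the set of $f\in G$ such that
\begin{enumerate}
\item[(a)] every finitely generated substructure of $M$ is contained in a finitely generated substructure $A$ of $M$ with $f(A)=A$;
\item[(b)] for every finitely generated substructure $A$ of $M$ with $f(A)=A$ and every $(B,\beta)\in\mathcal D$ with $(A,f|_A)\subseteq(B,\beta)$ there is an embedding $e:B\to M$ with $e|_A=\mathrm{id}$ and $e\beta=fe$.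
\end{enumerate}
We show that $E$ is a countable intersection of dense open sets and lies in one conjugacy class.

\emph{Countably many open conditions.} For a finitely generated substructure $A_0$ of $M$ let $U(A_0)$ be the union of the sets $[\alpha]$ over all finitely generated $A\subseteq M$ containing $A_0$ and all $\alpha\in\mathrm{Aut}(A)$. For a finitely generated $A\subseteq M$ and $(B,\beta)\in\mathcal D$ with $A$ a substructure of $B$ and $\beta(A)=A$ let
\[
V(A,B,\beta)=\bigl(G\setminus[\beta|_A]\bigr)\cup\bigcup_e\,[e\beta e^{-1}],
\]
where $e$ ranges over the embeddings $B\to M$ with $e|_A=\mathrm{id}$, and $e\beta e^{-1}\in\mathrm{Aut}(e(B))$. These sets are open since the sets $[p]$ are clopen. Condition (a) says that $f$ lies in every $U(A_0)$, and (b) says that $f$ lies in every $V(A,B,\beta)$, because $f\in[e\beta e^{-1}]$ means $fe=e\beta$. There are countably many $A_0$ and $A$. The set $V(A,B,\beta)$ depends only on the isomorphism type of $(B,\beta)$ over $A$, and there are countably many such types: $B$ is $A$ together with finitely many copies of $\Gamma$ and finitely many finite sets $c(v,w)$, and $\beta$ is determined by finitely many values in the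 countable set $B$.

\emph{$U(A_0)$ is dense.} Let $[p]$ be a basic open set, and let $D\subseteq M$ be the union of $A_0$ and the domain and range of $p$. Lemma~\ref{lem:extend} gives $(D',\alpha)\in\mathcal D$ with $D\subseteq D'$ and $\alpha\supseteq p$. The extension property gives an embedding $j:D'\to M$ with $j|_D=\mathrm{id}$. Then $j\alpha j^{-1}$ is an automorphism of $j(D')\supseteq A_0$ that extends $p$, so $\emptyset\ne[j\alpha j^{-1}]\subseteq[p]\cap U(A_0)$.

\emph{$V(A,B,\beta)$ is dense.} Let $[p]$ be a basic open set. If $[p]\not\subseteq[\beta|_A]$, then $[p]$ meets $G\setminus[\beta|_A]$. Otherwise pick $f_0\in[p]$, so that $f_0|_A=\beta|_A$. Let $p'$ be the restriction of $f_0$ to the union of $A$ and the domain of $p$, and let $D\subseteq M$ be the union of the domain and range of $p'$. Lemma~\ref{lem:extend} gives $(D',\alpha)\in\mathcal D$ with $D\subseteq D'$ and $\alpha\supseteq p'$; in particular $(A,\beta|_A)\subseteq(D',\alpha)$. Replacing $(B,\beta)$ by an isomorphic copy over $A$, we may assume $B\cap D'=A$. Lemma~\ref{lem:amalg} gives $(F,\varphi)\in\mathcal D$ containing $(D',\alpha)$ and $(B,\beta)$. Take an embedding $j:F\to M$ with $j|_D=\mathrm{id}$,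 and let $e=j|_B$; then $e|_A=\mathrm{id}$ as $A\subseteq D$. The automorphism $j\varphi j^{-1}$ of $j(F)$ extends both $p$ and $e\beta e^{-1}$, so $\emptyset\ne[j\varphi j^{-1}]\subseteq[p]\cap V(A,B,\beta)$.

Hence $E$ is comeager, and in particular nonempty.

\emph{$E$ lies in one conjugacy class.} Let $f,f'\in E$. Call $\sigma:A\to A'$ \emph{admissible} if it is an isomorphism between finitely generated substructures of $M$ with $f(A)=A$, $f'(A')=A'$ and $\sigma f|_A=f'\sigma$. The empty map is admissible. Let $\sigma:A\to A'$ be admissible and $m\in M$. By (a) for $f$ there is a finitely generated $B\supseteq A\cup m\Gamma$ with $f(B)=B$. Renaming the points of $B$ by a bijection $\tau$ that extends $\sigma$, we get $(\tilde B,\beta)\in\mathcal D$ with $\tau:B\to\tilde B$ an isomorphism, $\beta=\tau f|_B\tau^{-1}$, and $(A',f'|_{A'})\subseteq(\tilde B,\beta)$. By (b) for $f'$ there is an embedding $e:\tilde B\to M$ with $e|_{A'}=\mathrm{id}$ and $e\beta=f'e$. Then $e\tau:B\to e(\tilde B)$ extends $\sigma$ and is defined at $m$. It is admissible, since $f'e(\tilde B)=e\beta(\tilde B)=e(\tilde B)$ and $e\tau f|_B=e\beta\tau=f'e\tau$. Exchanging the roles of $f$ and $f'$ and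 applying this to $\sigma^{-1}$ extends $\sigma$ so that its range contains a given point. Alternating the two steps along an enumeration of $M$ and taking the union yields $\sigma\in G$ with $\sigma f=f'\sigma$, that is, $f=(f')^\sigma$.

The conjugacy class that contains $E$ is comeager.
\end{proof}

This proves Theorem~\ref{thm:example} and completes the proof of Theorem~\ref{thm:tri}.

\begin{thebibliography}{9}

\bibitem{GT}
\emph{Generic Tuples And Free Groups},
\texttt{http://fricas.org/\allowbreak\textasciitilde rzepecki/\allowbreak db/\allowbreak generic\_automorphisms\_etc.pdf}.

\bibitem{Golod}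
Golod, 1964.

\bibitem{Grigorchuk}
Grigorchuk, 1980.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{KR}
Kechris and Rosendal, \emph{Proc. London Math. Soc.} 94 (2007).

\end{thebibliography}
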